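\title{Finitely related full transformation monoids and symmetric inverse semigroups}

\begin{abstract}
A finite algebra is finitely related if its term operations are exactly the operations that preserve some finite set of finitary relations. We show that the full transformation monoid $T_n$ is finitely related if and only if $n\le 2$, and that the symmetric inverse semigroup $I_n$ is finitely related if and only if $n\le 1$. For the negative results we construct, in arbitrarily large arity, operations that are not induced by a word but become so as soon as two variables are identified. In each case the obstruction is a cyclic arrangement of the variables that no word can respect.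
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a finite set. An operation $f\colon A^k\to A$ $(k\ge1)$ \emph{preserves} a relation $\rho\subseteq A^m$ if, for all $r_1,\dots,r_k\in\rho$, the $m$-tuple $f(r_1,\dots,r_k)$ obtained by applying $f$ in each coordinate lies in $\rho$. For an algebra $\mathbf A$ with universe $A$, let $\operatorname{Clo}(\mathbf A)$ be the clone of its finitary term operations. The algebra $\mathbf A$ is \emph{finitely related} (or \emph{of finite degree}) if there is a finite set $R$ of finitary relations on $A$ such that the operations preserving every relation in $R$ are exactly the members of $\operatorname{Clo}(\mathbf A)$. We consider semigroups $\mathbf S=\langle S,\cdot\rangle$ with multiplication as the only basic operation. A $k$-ary term is then a nonempty word in the letters $x_1,\dots,x_k$, and it induces an operation $S^k\to S$ by evaluation.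

Term operations preserve every subuniverse of every power $\mathbf A^m$, and it is known that, conversely, an operation on a finite algebra that preserves all these subuniverses is a term operation. So $\operatorname{Clo}(\mathbf A)$ is always determined by infinitely many relations. A nonempty relation preserved by all term operations is a subuniverse of a power, and there are only finitely many relations of arity at most $m$ on $A$. Hence $\mathbf A$ is finitely related exactly when, for some $m$, the subuniverses of $\mathbf A,\mathbf A^2,\dots,\mathbf A^m$ already suffice. In other words, whether an operation of any arity is a term operation can then be decided by looking at $m$ argument tuples at a time.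

It is known that all finite groups are finitely related, and that the $6$-element Brandt monoid $\mathbf B_2^1$, which consists of the four $2\times2$ matrix units, the zero matrix and the identity matrix, is not. The two most basic families of semigroups of maps are close to both examples. Let $T_n$ be the \emph{full transformation monoid} of all maps $\{1,\dots,n\}\to\{1,\dots,n\}$, and let $I_n$ be the \emph{symmetric inverse semigroup} of all partial injective maps on $\{1,\dots,n\}$, both under composition. The following problem comes from \cite{problem}: \emph{for which $n$ is $T_n$ finitely related, and for which $n$ is $I_n$ finitely related?}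

Both monoids have the symmetric group as their group of units. On the other hand, removing the transposition from the $7$-element monoid $I_2$ leaves a copy of $\mathbf B_2^1$: the partial map $i\mapsto j$ of rank one corresponds to the matrix unit $E_{ij}$. So $\mathbf B_2^1$ embeds in $I_n$ for $n\ge2$. It embeds in $T_n$ for $n\ge3$ as well, because a partial map on two points becomes a total map on three points when undefined values are sent to a new fixed point. This suggests that the answer is negative exactly when $\mathbf B_2^1$ is present, and that is what happens.

\begin{theorem}\label{thm:T}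
Let $n\ge1$. The monoid $T_n$ is finitely related if and only if $n\le2$.
\end{theorem}

\begin{theorem}\label{thm:I}
Let $n\ge1$. The monoid $I_n$ is finitely related if and only if $n\le1$.
\end{theorem}

For $n=0$ both semigroups have one element and are finitely related. The embedding of $\mathbf B_2^1$ explains the guess but does not prove it. By the criterion of Section~\ref{sec:criterion}, a negative answer for $S$ requires operations defined on all of $S$ that agree with words on large overlapping parts of $S^k$, and words that agree on a subsemigroup need not agree on $S$.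

The positive cases are treated in Section~\ref{sec:positive}. The negative cases, $I_n$ for $n\ge2$ (Section~\ref{sec:In}), $T_3$ (Section~\ref{sec:T3}) and $T_n$ for $n\ge4$ (Section~\ref{sec:Tn}), follow one plan. We index variables $x_s$ by $s\in\mathbb Z_k$ and choose test tuples, one for each $s$, such that the test for $s$ imposes a condition on the order in which $x_s$ and $x_{s+1}$ appear in a word. The $k$ conditions run around a cycle and cannot all hold, but they become satisfiable once the cycle is broken at one place. The work lies in showing that the words obtained from different breaks agree wherever they have to, at \emph{all} tuples and not only at the tests. Section~\ref{sec:more} extends the negative results to semigroups between the partial and the full transformation monoid and to larger signatures.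

\section{Minors and a criterion}\label{sec:criterion}

Maps act on the right and products are read from left to right: $\omega(st)=(\omega s)t$. The other convention gives the opposite semigroup, which has the same clone, since one may reverse all words. ``Word'' means nonempty word unless we say otherwise, and $w(a)$ is the value of the word $w$ at the tuple $a$. Variables may be indexed by any finite set $Z$; the entry of $a\in S^Z$ at $z$ is written $a_z$ or $a(z)$. The \emph{rank} of a map is the size of its image, and the rank of a product is at most the rank of each factor.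

For $f\colon A^k\to A$ and $i\ne j$, the \emph{minor} of $f$ at $\{i,j\}$ is the operation obtained by identifying the $i$th and the $j$th variable. It is a term operation if and only if some term $V$ satisfies $f(a)=V(a)$ for all $a\in A^k$ with $a_i=a_j$; we then say that the minor \emph{is a term}. Let $\operatorname{Clo}^{(K)}(\mathbf A)$ be the set of $K$-ary term operations. It is a subset of $A^{A^K}$, hence a relation on $A$ of arity $|A|^K$.

\begin{lemma}\label{lem:criterion}
Let $\mathbf A$ be a finite algebra.
\begin{enumerate}
\item[(a)] If $\mathbf A$ is finitely related, then there is $K$ such that, for all $k>K$, every $f\colon A^k\to A$ all of whose minors are terms is a term operation.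
\item[(b)] If $K\ge1$ has the property in \textup{(a)}, then $\operatorname{Clo}(\mathbf A)$ is the set of operations preserving the single relation $\rho=\operatorname{Clo}^{(K)}(\mathbf A)$. In particular, $\mathbf A$ is finitely related.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let the finite set $R$ determine $\operatorname{Clo}(\mathbf A)$, and let $K$ be the largest number of tuples in a member of $R$. Let $k>K$, let all minors of $f$ be terms, and let $r_1,\dots,r_k\in\rho\in R$. Then $r_i=r_j$ for some $i\ne j$. If $V$ is a term for the minor at $\{i,j\}$, then $f(r_1,\dots,r_k)=V(r_1,\dots,r_k)\in\rho$, because in each coordinate the $i$th and $j$th arguments are equal. So $f$ preserves all of $R$.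

(b) Applying a term operation to members of $\rho$ means composing term operations, so term operations preserve $\rho$. Let $f$ be $k$-ary and preserve $\rho$. If $k\le K$, apply $f$ to the projections $\pi_1,\dots,\pi_k\in\rho$. The result $h(x_1,\dots,x_K)=f(x_1,\dots,x_k)$ lies in $\rho$, and $f(x_1,\dots,x_k)=h(x_1,\dots,x_k,x_k,\dots,x_k)$ is a term operation. If $k>K$, the minors of $f$ are $(k-1)$-ary operations preserving $\rho$. By induction on $k$ they are terms, and so $f$ is a term operation by the choice of $K$.
\end{proof}

If $k>|A|$, every tuple in $A^k$ has a repeated entry. An operation all of whose minors are terms is then the same thing as a family of terms $V_{ij}$ such that $V_{ij}(a)=V_{pq}(a)$ whenever $a_i=a_j$ and $a_p=a_q$. Lemma~\ref{lem:criterion} says that $\mathbf A$ is finitely related if and only if, for large $k$, every such compatible family is represented by one term.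

Powers of a variable give idempotent values. This will be used throughout.

\begin{lemma}\label{lem:power}
Let $|\Omega|=n$ and $N=n!$. If $s$ is a map $\Omega\to\Omega$, then $s^N$ is idempotent. If $s$ is a partial injection of $\Omega$, then $s^N$ is the identity map on the set of points $p$ such that $ps^j$ is defined for all $j\ge1$; these are the points on cycles of $s$. A permutation $s$ of a set with at most $n$ points satisfies $s^N=1$.
\end{lemma}

\begin{proof}
Cycle lengths are at most $n$ and divide $N$, so $s^N$ fixes every point on a cycle. If $s$ is total, then $ps^N$ lies on a cycle, since $N\ge n$; so $s^N$ fixes its own image. If $s$ is a partial injection and $p$ is not on a cycle, then the points $p,ps,ps^2,\dots$ are distinct by injectivity, so $ps^n$ is undefined, and so is $ps^N$.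
\end{proof}

\section{The positive cases}\label{sec:positive}

On the one-element monoid $T_1$ every operation is a term operation. The monoid $I_1$ is the semilattice $\langle\{0,1\},\wedge\rangle$.

\begin{proposition}\label{prop:I1}
The term operations of $\langle\{0,1\},\wedge\rangle$ are the operations preserving $\{0\}$, $\{1\}$ and the graph of $\wedge$.
\end{proposition}

\begin{proof}
Term operations preserve the three relations. Let $f$ be $k$-ary and preserve them. Preserving the graph of $\wedge$ means $f(a\wedge b)=f(a)\wedge f(b)$. So $f^{-1}(1)$ is closed under $\wedge$, and it is an up-set, because $a\le b$ gives $f(a)=f(a)\wedge f(b)$. It contains $(1,\dots,1)$. Hence it consists of all tuples above its least element, the characteristic tuple of some set $J$, and $J\ne\emptyset$ since $f(0,\dots,0)=0$. Thus $f=\bigwedge_{i\in J}x_i$.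
\end{proof}

Now let $T_2=\{1,\sigma,c_1,c_2\}$, where $\sigma$ is the transposition and $c_i$ is the constant map with value $i$. We have $\sigma^2=1$, $sc_i=c_i$ for all $s$, and $c_i\sigma=c_{3-i}$. A constant erases everything to its left. So the value of a word depends only on the last constant and on the parity of the number of $\sigma$'s after it. The following data record exactly this.

Let $w$ be a possibly empty word in $x_1,\dots,x_k$; the empty word has value $1$. Its \emph{profile} consists of
\begin{itemize}
\item the set $C$ of all $i$ such that $x_i$ occurs in $w$;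
\item the linear order $\prec$ on $C$ in which $i\prec j$ if the last $x_i$ stands before the last $x_j$;
\item the parity $N_j\in\mathbb Z_2$ of the number of $x_j$'s, for every $j$;
\item the parity $n_{ij}\in\mathbb Z_2$ of the number of $x_j$'s after the last $x_i$, for $i\in C$ and $j\ne i$.
\end{itemize}
A system $(C,\prec,N_j,n_{ij})$ of this shape is \emph{consistent} if $\prec$ is a linear order on $C$, $N_j=0$ for $j\notin C$, and $n_{ij}=0$ whenever $j\notin C$ or $j\prec i$. Profiles of words are consistent. We write $[i\mapsto s]$ and $[i\mapsto s,\ j\mapsto t]$ for the tuples with the displayed entries and $1$ elsewhere.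

\begin{lemma}\label{lem:profile}
\begin{enumerate}
\item[(a)] The profile of $w$ determines the operation induced by $w$.
\item[(b)] The profile of $w$ is determined by the values of $w$ at tuples with at most two entries different from $1$.
\item[(c)] Every consistent system is the profile of a possibly empty word.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If no $a_i$ with $i\in C$ is constant, then $w(a)=\sigma^{e}$ with $e=\sum_{a_j=\sigma}N_j$. Otherwise let $i$ be the $\prec$-largest element of $C$ with $a_i$ constant. The last $x_i$ is the last letter with a constant value, so $w(a)=a_i\sigma^{e}$ with $e=\sum_{a_j=\sigma}n_{ij}$.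

(b) By these formulas, $w[i\mapsto c_1]$ is $c_1$ if $i\in C$ and $1$ otherwise; $w[j\mapsto\sigma]=\sigma^{N_j}$; for distinct $i,j\in C$, the value $w[i\mapsto c_1,\ j\mapsto c_2]$ is $c_2$ if and only if $i\prec j$; and $w[i\mapsto c_1,\ j\mapsto\sigma]=c_1\sigma^{n_{ij}}$ for $i\in C$.

(c) Let $C=\{i_1\prec\dots\prec i_m\}$. Take $w=B_1x_{i_1}B_2x_{i_2}\cdots B_mx_{i_m}$, where $B_r$ contains $x_{i_j}$ exactly $\beta_{r,j}\in\{0,1\}$ times for $j\ge r$ and contains no other letters. The last $x_{i_r}$ is the one displayed after $B_r$, so $w$ has the required set and order, and modulo $2$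
\[
n_{i_ri_j}=1+\sum_{r<s\le j}\beta_{s,j}\quad(r<j),\qquad N_{i_j}=1+\sum_{1\le s\le j}\beta_{s,j}.
\]
For fixed $j$, the equations for $r=j-1,j-2,\dots,1$ determine $\beta_{j,j},\beta_{j-1,j},\dots,\beta_{2,j}$ in turn, and the last equation determines $\beta_{1,j}$. All other parities of $w$ are $0$, as consistency requires.
\end{proof}

\begin{proposition}\label{prop:T2}
Let $k\ge5$. If all minors of $f\colon T_2^k\to T_2$ are terms, then $f$ is a term operation.
\end{proposition}

\begin{proof}
Read a system off $f$ by the recipe in Lemma~\ref{lem:profile}(b): let $i\in C$ if $f[i\mapsto c_1]=c_1$; let $i\prec j$ if $f[i\mapsto c_1,\ j\mapsto c_2]=c_2$; let $N_j=0$ if and only if $f[j\mapsto\sigma]=1$; and let $n_{ij}=0$ if and only if $f[i\mapsto c_1,\ j\mapsto\sigma]=c_1$.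

Let $J\subseteq\{1,\dots,k\}$ with $|J|\le3$. Since $k\ge5$, there are $p\ne q$ outside $J$. Take a word for the minor at $\{p,q\}$ and delete all letters $x_l$ with $l\notin J$. The resulting possibly empty word $w_J$ agrees with $f$ at all tuples that are $1$ outside $J$, so its profile is the part of the system of $f$ that concerns indices in $J$. Each condition in the definition of consistency involves at most three indices; transitivity of $\prec$ is the one that needs three. Hence the system of $f$ is consistent, and by Lemma~\ref{lem:profile}(c) it is the profile of a possibly empty word $w$. Deleting from $w$ the letters outside $J$ gives a word with the same profile as $w_J$. By Lemma~\ref{lem:profile}(a), $f(a)=w(a)$ whenever $a$ has at most three entries different from $1$.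

Let $a\in T_2^k$ be arbitrary. Since $k>4=|T_2|$, we have $a_i=a_j$ for some $i\ne j$. Let $w'$ be a word without $x_j$ for the minor at $\{i,j\}$, and let $w''$ arise from $w$ by replacing $x_j$ with $x_i$. The profiles of $w'$ and $w''$ are read off tuples in the remaining $k-1$ variables with at most two entries different from $1$. The values there are values of $f$ and of $w$ at $k$-tuples with at most three entries different from $1$, so they agree. Thus $w'$ and $w''$ have the same profile, and $f(a)=w'(a)=w''(a)=w(a)$. Finally, $w'$ is nonempty, so $w''$ and $w$ are nonempty.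
\end{proof}

\begin{corollary}\label{cor:T2}
The clone $\operatorname{Clo}(T_2)$ is the set of all operations preserving the single relation $\operatorname{Clo}^{(4)}(T_2)$, of arity $4^4$. An operation on $T_2$ is a term operation if and only if all operations obtained from it by identifying variables down to at most four variables are term operations.
\end{corollary}

\begin{proof}
The first statement is Lemma~\ref{lem:criterion}(b) with $K=4$. In the second, the condition is necessary. It is sufficient by induction on the arity $k$: for $k\le4$ the operation itself is among those considered, and for $k\ge5$ its minors inherit the condition, so Proposition~\ref{prop:T2} applies.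
\end{proof}

In $T_2$ the tuples $[i\mapsto c_1,\ j\mapsto c_2]$ compare \emph{every} two letters. A relation that compares every two elements and has no cycle of length three is a linear order, so an inconsistency always shows on three indices. In the larger semigroups we can impose an order on the pairs $x_s,x_{s+1}$ alone and leave all other pairs free; then the only inconsistency is a cycle through all $k$ indices.

\section{Symmetric inverse semigroups}\label{sec:In}

\begin{theorem}\label{thm:In}
Let $n\ge2$, and let $S$ be a subsemigroup of $I_n$ that contains the identity map, an $n$-cycle, and the identity map on the complement of one point. Then $S$ is not finitely related. In particular, $I_n$ is not finitely related.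
\end{theorem}

Label the points by $\Omega=\mathbb Z_n$ so that the omitted point is $0$ and the cycle is $\sigma\colon i\mapsto i+1$. Let $\epsilon$ be the identity map on $\Omega\setminus\{0\}$, and let $N=n!$. Fix $k>|S|$. The maps $1,\sigma,\epsilon$ are distinct, so $k\ge4$. The variables are $x_s$, $s\in\mathbb Z_k$.

\subsection{Tests, rules and the operation}

For $s\in\mathbb Z_k$ let $a^s$ be the tuple with $\sigma$ at $s$, with $\epsilon$ at $s+1$, and with $1$ elsewhere. Follow the point $0$ through a word evaluated at $a^s$. Its position is the number of letters $x_s$ read so far, modulo $n$, and a letter $x_{s+1}$ is defined at the current point exactly when this number is not $0$. So $0\,w(a^s)$ is defined if and only if $w$ obeys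
\begin{quote}
\emph{rule $s$: the number of $x_s$'s before any occurrence of $x_{s+1}$ is not divisible by $n$.}
\end{quote}
No word obeys all $k$ rules, since a first letter $x_{s+1}$ violates rule $s$. An operation $f$ with $0f(a^s)$ defined for all $s$ is therefore not a term operation. If variables are identified along a partition $\theta$, however, only those tests $a^s$ remain that are constant on the classes of $\theta$, that is, those for which $\{s\}$ and $\{s+1\}$ are classes. This leads to the following definitions.

A partition $\theta$ of $\mathbb Z_k$ is \emph{nontrivial} if some class has at least two elements. For such $\theta$ let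
\[
E_\theta=\{s\in\mathbb Z_k:\{s\}\text{ and }\{s+1\}\text{ are classes of }\theta\}.
\]
Since $E_\theta\ne\mathbb Z_k$, the arrows $s\to s+1$ with $s\in E_\theta$ form directed paths and no cycle. Let $K_\theta$ be the set of possibly empty words over the alphabet of $\theta$-classes that obey rule $s$ for all $s\in E_\theta$: the number of letters $\{s\}$ before any occurrence of $\{s+1\}$ is not divisible by $n$. Prefixes of words in $K_\theta$ lie in $K_\theta$. If $a\in S^{\mathbb Z_k}$ is constant on $\theta$-classes, let $a_c$ be its value on the class $c$, evaluate words over classes accordingly, and put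
\[
D_\theta(a)=\{p\in\Omega: p\,w(a)\text{ is defined for all }w\in K_\theta\}.
\]
This is the set of points that survive every word obeying the remaining rules. Two facts are needed: the identity map on $D_\theta(a)$ is the value of one word, and $D_\theta(a)$ does not depend on which admissible $\theta$ is used.

\begin{lemma}\label{lem:A}
For every nontrivial $\theta$ there is a word $\tau_\theta$ over the $\theta$-classes such that $\tau_\theta(a)=\mathrm{id}_{D_\theta(a)}$ for all $a$ constant on $\theta$-classes.
\end{lemma}

\begin{lemma}\label{lem:B}
Let $\theta$ be nontrivial, let $\eta$ arise from $\theta$ by merging two classes $C$ and $D$, and let $a$ be constant on $\eta$-classes. Then $D_\theta(a)=D_\eta(a)$.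
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:In}]
For $a\in S^{\mathbb Z_k}$ let $\ker a$ be the partition in which $s,t$ are equivalent if $a_s=a_t$. It is nontrivial because $k>|S|$. Put $f(a)=\mathrm{id}_{D_{\ker a}(a)}$. Suppose $a_i=a_j$ with $i\ne j$, and let $\theta_{ij}$ be the partition whose only nonsingleton class is $\{i,j\}$. We pass from $\theta_{ij}$ to $\ker a$ by merging two classes at a time, and $a$ is constant on the classes at every stage. Lemmas~\ref{lem:B} and~\ref{lem:A} give $f(a)=\tau_{\theta_{ij}}(a)\in S$. Writing $x_i$ for the class $\{i,j\}$ and $x_s$ for $\{s\}$ turns $\tau_{\theta_{ij}}$ into a term. So $f$ is an operation on $S$, and all its minors are terms.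

The classes of $\ker a^s$ are $\{s\}$, $\{s+1\}$ and the rest, which has $k-2\ge2$ elements; here $\sigma\ne1$ because $n\ge2$. So $E_{\ker a^s}=\{s\}$, every word in $K_{\ker a^s}$ obeys rule $s$, and $0\in D_{\ker a^s}(a^s)$. Thus $0f(a^s)=0$ for all $s$, whereas a word with first letter $x_{s+1}$ is undefined at $0$ for the tuple $a^s$. Hence $f$ is not a term operation. Since $k>|S|$ was arbitrary, Lemma~\ref{lem:criterion}(a) shows that $S$ is not finitely related.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:A}]
A product of partial identities is the identity on the intersection of their domains. So we want to write $D_\theta(a)$ as an intersection of domains of words $w^N$, where $w$ ranges over a set that is closed under concatenation. The set $K_\theta$ itself need not be closed, because the first factor changes the counts seen by the second. Let $K^0$ be the set of nonempty $w\in K_\theta$ in which the number of letters $\{s\}$ is divisible by $n$ for each $s\in E_\theta$. It is closed under concatenation, and it contains the one-letter word $c$ for each class with $|c|\ge2$.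

Every nonempty $w=c_1\cdots c_l\in K_\theta$ is a prefix of $c_1\cdots c_l\,c_l^{\,n-1}\cdots c_1^{\,n-1}$, and this word lies in $K^0$. Indeed, whether a letter may be read depends on one count modulo $n$, the count of a different letter, which reading the letter does not change. Suppose that just before the block $c_r^{\,n-1}$ the counts modulo $n$ are those after $c_1\cdots c_r$; this holds for $r=l$. The count relevant for $c_r$ is then the same as after $c_1\cdots c_{r-1}$, so the whole block may be read, and after it the counts are those after $c_1\cdots c_{r-1}$. At the end all counts are $0$.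

The domain of a word is contained in the domain of each prefix, and $w^N\in K^0$ for $w\in K^0$. Therefore
\[
D_\theta(a)=\bigcap_{w\in K^0}\operatorname{dom}w(a)=\bigcap_{w\in K^0}\operatorname{dom}w(a)^N .
\]
By Lemma~\ref{lem:power} each $w(a)^N$ is a partial identity. Only finitely many functions $a\mapsto w(a)^N$ occur. Let $\tau_\theta$ be a product of words $w^N$, $w\in K^0$, that represent all of them.
\end{proof}

\subsection{Merging two classes}

Merging classes removes rules, so $K_\eta$ allows more words, and the content of Lemma~\ref{lem:B} is that a point surviving the fewer words also survives the more numerous ones. The smallest case shows why.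

\begin{example}\label{ex:merge}
Let $n=2$ and take four indices, with $\theta=\{0,1\mid2\mid3\}$ and $\eta=\{0,1,2\mid3\}$. Then $E_\theta=\{2\}$ and $E_\eta=\emptyset$. Let $a_0=a_1=a_2=\alpha$, $a_3=\beta$, and $p\in D_\theta(a)$. The word $\{3\}$ lies in $K_\eta$ but not in $K_\theta$, and we must see that $p\beta$ is defined. The words $\{2\}$ and $\{2\}\{2\}$ lie in $K_\theta$, so $p\alpha$ and $p\alpha^2$ are defined. If $p\alpha=p$, then $\{2\}\{3\}\in K_\theta$ shows that $p\alpha\beta=p\beta$ is defined. If $p\alpha\ne p$, then $\alpha=\sigma$ by injectivity, and $\{2\}\{0,1\}\{3\}\in K_\theta$ shows that $p\sigma\sigma\beta=p\beta$ is defined. In both cases we return to $p$ with a nonzero count: either the cycle of $p$ is shorter than $n$, or $\alpha$ is an $n$-cycle and a second letter with the same value brings us back. For the test tuple with $\sigma$ at $2$, $\epsilon$ at $3$ and $1$ elsewhere there is no such second letter.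
\end{example}

In general the letter $\{s\}$ that is needed to change the count may itself be forbidden, because the count of $\{s-1\}$ is $0$. We then read $\{s-1\}$, read $\{s\}$, and undo $\{s-1\}$. Undoing is possible because letters act as permutations on a finite set of reachable states, as we now make precise.

Fix $\theta$, a tuple $a$ constant on $\theta$-classes, and $p\in D_\theta(a)$. For $w\in K_\theta$ let $\kappa(w)\in\mathbb Z_n^{E_\theta}$ be the vector of the numbers of letters $\{s\}$, $s\in E_\theta$, modulo $n$. The set of \emph{states} is the finite set
\[
\Lambda=\{(p\,w(a),\kappa(w)):w\in K_\theta\}.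
\]
A class $c$ is \emph{permitted} at $\kappa$ unless $c=\{s+1\}$ with $s\in E_\theta$ and $\kappa_s=0$. Let $[c]$ be the unit vector $e_s$ if $c=\{s\}$ with $s\in E_\theta$, and $[c]=0$ otherwise; write $[s]=[\{s\}]$. Let $\Lambda_c$ be the set of states $(r,\kappa)$ with $c$ permitted at $\kappa$, and let
\[
F_c\colon(r,\kappa)\mapsto(ra_c,\ \kappa+[c]).
\]
If $(r,\kappa)\in\Lambda_c$ comes from $w$, then $wc\in K_\theta$, so $ra_c$ is defined and $F_c(r,\kappa)\in\Lambda$. The coordinate that decides whether $c$ is permitted is unchanged, so $F_c$ maps $\Lambda_c$ into itself. It is injective because $a_c$ is. Hence $F_c$ is a permutation of $\Lambda_c$.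

For a singleton class $\{s\}$ and $\kappa\in\mathbb Z_n^{E_\theta}$ define partial injections of $\Omega$ by recursion along the path through $s$:
\[
h_{s,\kappa}=b_{s,\kappa}\,a_s\,b_{s,\kappa}^{-1},\qquad
b_{s,\kappa}=\begin{cases}1&\text{if }\{s\}\text{ is permitted at }\kappa,\\ h_{s-1,\kappa}&\text{otherwise.}\end{cases}
\]
The recursion ends because the arrows form no cycle; this is where we use that $\theta$ is nontrivial. Inverses are taken in $I_n$ and serve only as a tool, so they need not lie in $S$. By induction, $h_{s,\kappa}$ depends only on the coordinates $\kappa_u$ with $u$ strictly before $s$ on its path. The \emph{virtual letter} for $s$ is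
\[
V_s\colon(r,\kappa)\mapsto(rh_{s,\kappa},\ \kappa+[s]).
\]

\begin{lemma}\label{lem:virtual}
Let $\{s\}$ be a class of $\theta$. Then $V_s$ is a permutation of $\Lambda$. Let $(r,\kappa)\in\Lambda$ and $h=h_{s,\kappa}$. Then $V_s^{\,j}(r,\kappa)=(rh^j,\kappa+j[s])$ for all $j\ge0$, the point $r$ lies on a cycle of $h$, and:
\begin{enumerate}
\item[(a)] if this cycle has length $n$, then $a_s$ is an $n$-cycle on $\Omega$;
\item[(b)] if $a_s$ is an $n$-cycle on $\Omega$, then $\{rh^j:j\ge0\}=\Omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction along the path. If $s-1\notin E_\theta$, then $\{s\}$ is always permitted and $V_s=F_{\{s\}}$ permutes $\Lambda$. Let $s-1\in E_\theta$, and let $\Lambda^j$ be the set of states with $\kappa_{s-1}=j$. On $\Lambda\setminus\Lambda^0=\Lambda_{\{s\}}$ we have $V_s=F_{\{s\}}$, a permutation of this set that preserves $\kappa_{s-1}$. By induction $V_{s-1}$ permutes $\Lambda$, and it increases $\kappa_{s-1}$ by $1$, so it restricts to a bijection $\Lambda^0\to\Lambda^1$. Since $n\ge2$, we have $1\ne0$ in $\mathbb Z_n$, so $F_{\{s\}}$ permutes $\Lambda^1$. Hence ``first $V_{s-1}$, then $F_{\{s\}}$, then $V_{s-1}^{-1}$''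 is a permutation of $\Lambda^0$. With $b=h_{s-1,\kappa}$ it acts by
\[
(r,\kappa)\mapsto(rb,\ \kappa+e_{s-1})\mapsto(rba_s,\ \kappa+e_{s-1}+[s])\mapsto(r',\ \kappa+[s]),
\]
where $r'h_{s-1,\kappa+[s]}=rba_s$. As $s$ does not come before $s-1$ on the path, $h_{s-1,\kappa+[s]}=b$, and so $r'=rba_sb^{-1}=rh_{s,\kappa}$. This permutation is therefore $V_s$ on $\Lambda^0$, and $V_s$ permutes $\Lambda$.

Since $h_{s,\kappa+j[s]}=h$, the formula for $V_s^{\,j}$ follows. All $rh^j$ are defined, so $r$ lies on a cycle of $h$. Let $b=b_{s,\kappa}$.

(a) Here $h=ba_sb^{-1}$ is an $n$-cycle. It is total, so $b$ is total and hence a permutation, and $a_s=b^{-1}hb$ is an $n$-cycle.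

(b) If $th$ is defined, then $tb$ is defined and $thb=tba_s$. Applying this to $t=rh^j$ gives $rh^jb=(rb)a_s^{\,j}$ for all $j$ by induction. The points on the right exhaust $\Omega$, so $b$ is onto, hence a permutation, and $h$ is an $n$-cycle.
\end{proof}

Now let $\eta$, $C$, $D$ be as in Lemma~\ref{lem:B}, and let $a$ be constant on $\eta$-classes. Singleton classes of $\eta$ are singleton classes of $\theta$, so $E_\eta\subseteq E_\theta$. The next lemma is the general form of Example~\ref{ex:merge}.

\begin{lemma}\label{lem:unlock}
Let $(r,\kappa)\in\Lambda$, and let $c$ be an $\eta$-class that is permitted, with respect to $\eta$, at $\kappa|_{E_\eta}$. Then there are a state $(r,\tilde\kappa)\in\Lambda$ with $\tilde\kappa|_{E_\eta}=\kappa|_{E_\eta}$ and a $\theta$-class $c'\subseteq c$ that is permitted at $\tilde\kappa$.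
\end{lemma}

\begin{proof}
\emph{Case $c\ne C\cup D$.} Then $c$ is a $\theta$-class and we take $c'=c$. If $c$ is permitted at $\kappa$, put $\tilde\kappa=\kappa$. Otherwise $c=\{s+1\}$ with $s\in E_\theta$ and $\kappa_s=0$, and $s\notin E_\eta$ because $c$ is permitted for $\eta$. As $\{s+1\}$ is an $\eta$-class, $\{s\}$ is not, so $\{s\}$ is one of the merged classes, say $C=\{s\}$. We need a state with point $r$, nonzero coordinate $s$, and no change on $E_\eta$. Let $\ell$ be the length of the cycle of $r$ under $h_{s,\kappa}$. If $\ell<n$, the state $V_s^{\,\ell}(r,\kappa)=(r,\kappa+\ell e_s)$ will do. If $\ell=n$, then $a_D=a_s$ is an $n$-cycle by Lemma~\ref{lem:virtual}(a). Let $\mu=V_s(r,\kappa)$, with count vector $\kappa+e_s$. If $|D|\ge2$, then $D$ is always permitted and $[D]=0$, so some power of $F_D$ maps $\mu$ to $(r,\kappa+e_s)$. If $D=\{q\}$, then by Lemma~\ref{lem:virtual}(b) some $V_q^{\,j}$ maps $\mu$ to $(r,\kappa+e_s+j[q])$, where $q\ne s$, and $q\notin E_\eta$ because $\{q\}$ is not an $\eta$-class. In both cases coordinate $s$ is $1\ne0$ and nothing has changed on $E_\eta$.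

\emph{Case $c=C\cup D$.} If $C$ or $D$ is permitted at $\kappa$, put $\tilde\kappa=\kappa$. Otherwise $C=\{s+1\}$ and $D=\{u+1\}$ with $s\ne u$ in $E_\theta$ and $\kappa_s=\kappa_u=0$; also $s,u\notin E_\eta$, since $\{s+1\}$ and $\{u+1\}$ are not $\eta$-classes. If the cycle of $r$ under $h_{u,\kappa}$ has length $\ell<n$, take $V_u^{\,\ell}(r,\kappa)=(r,\kappa+\ell e_u)$ and $c'=D$. If it has length $n$, then $a_u$ is an $n$-cycle by Lemma~\ref{lem:virtual}(a), and by part (b) some $V_u^{\,j}$ maps $V_s(r,\kappa)$ to $(r,\kappa+e_s+je_u)$. There coordinate $s$ is $1$, and we take $c'=C$.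
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:B}]
Let $w\in K_\theta$, and replace each letter by the $\eta$-class containing it. For $s\in E_\eta$ the letters $\{s\}$ and $\{s+1\}$ stand at the same places as before, so the new word lies in $K_\eta$, and it has the same value at $a$. Hence $D_\eta(a)\subseteq D_\theta(a)$.

Let $p\in D_\theta(a)$ and form $\Lambda$. We show by induction on the length of $w\in K_\eta$ that $p\,w(a)$ is defined and that there is a state $(p\,w(a),\kappa)\in\Lambda$ such that $\kappa|_{E_\eta}$ is the count vector of $w$ with respect to $\eta$. For the empty word take $(p,0)$. Let $wc\in K_\eta$ and $r=p\,w(a)$. Lemma~\ref{lem:unlock} gives $\tilde\kappa$ and $c'$, and $F_{c'}(r,\tilde\kappa)=(ra_c,\tilde\kappa+[c'])\in\Lambda$ because $a_{c'}=a_c$. The restriction of $[c']$ to $E_\eta$ is $e_s$ if $c'=\{s\}$ with $s\in E_\eta$, which happens exactly when $c=\{s\}$ with $s\in E_\eta$, and it is $0$ otherwise. So the new vector restricts to the count vector of $wc$. Thus $p\in D_\eta(a)$.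
\end{proof}

With Proposition~\ref{prop:I1}, this proves Theorem~\ref{thm:I}.

\section{The monoid $T_3$}\label{sec:T3}

For transformation monoids we break the cycle by omitting one variable rather than by dropping rules. For each $i\in\mathbb Z_k$ there will be a word $W_i$ that behaves correctly at all tests except the $i$th, and $f$ is the majority value of the $W_i$.

\begin{lemma}\label{lem:majority}
Let $S$ be a finite semigroup and $k\ge3$. Let $Z$ consist of variables $x_s$ $(s\in\mathbb Z_k)$ and finitely many \emph{auxiliary} variables, and let $W_i$ $(i\in\mathbb Z_k)$ be words over $Z$. Suppose that for every $a\in S^Z$ either all $W_i(a)$ coincide, or there is an \emph{exceptional} index $t$ such that the $W_i(a)$ with $i\ne t$ coincide and differ from $W_t(a)$, $a(x_t)\ne a(z)$ for all $z\in Z\setminus\{x_t\}$, and the values of $a$ at the auxiliary variables are pairwise distinct. Let $f(a)$ be the value taken by at least $k-1$ of the $W_i(a)$. Then $f$ is an operation on $S$ all of whose minors are terms.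
\end{lemma}

\begin{proof}
The value is unique since $k-1>k/2$. If $a(x_j)=a(z)$ with $z\ne x_j$, then $j$ is not exceptional for $a$, so $f(a)=W_j(a)$. If two auxiliary variables have equal values, no index is exceptional and $f(a)=W_0(a)$.
\end{proof}

\subsection{Rank and forbidden pairs}

Let $\Omega=\{1,2,3\}$ and $N=3!$. Let $(i\to j)$ map $i$ to $j\ne i$ and fix the other two points. An idempotent fixes its image, so these six maps are the idempotents of rank $2$, and $1$ is the only idempotent of rank $3$. Call a pair $\bigl((i\to j),(i'\to j')\bigr)$ \emph{allowed} if $i\in\{i',j'\}$, and \emph{forbidden} otherwise. Pairs $(z,z)$ are allowed.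

\begin{lemma}\label{lem:pairs}
A product $z_1\cdots z_l$ of idempotents of rank $2$ has rank $2$ if all pairs $(z_r,z_{r+1})$ are allowed, and rank $1$ otherwise.
\end{lemma}

\begin{proof}
Let $z_r=(i_r\to j_r)$. If $z_1\cdots z_r$ has rank $2$, its image is the image $\Omega\setminus\{i_r\}$ of $z_r$. The map $z_{r+1}$ identifies only $i_{r+1}$ and $j_{r+1}$, so it is injective on this set if and only if $i_r\in\{i_{r+1},j_{r+1}\}$.
\end{proof}

Put $\alpha=(1\to2)$, $\beta=(2\to3)$, $\alpha'=(2\to1)$. A pair that starts with $\beta$ or $\alpha'$ is allowed, because $2$ occurs in all three symbols, and $(\alpha,\alpha')$ is allowed. So among these three maps the only forbidden pair is $(\alpha,\beta)$.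

Let $k\ge4$. The variables are $x_s$ $(s\in\mathbb Z_k)$ and two auxiliary variables $u,v$. The tests are:
\begin{itemize}
\item $\phi_s$: $x_s\mapsto\alpha$, $x_{s+1}\mapsto\beta$, $u,v\mapsto\alpha'$, all other $x$'s $\mapsto1$;
\item $\psi_s$: $u\mapsto\alpha$, $v\mapsto\beta$, $x_s\mapsto\alpha'$, all other $x$'s $\mapsto1$;
\item $\psi_*$: $u\mapsto\alpha$, $v\mapsto\beta$, all $x$'s $\mapsto1$.
\end{itemize}

\begin{lemma}\label{lem:T3noword}
No word has rank $1$ at $\psi_*$ and rank $2$ at all $\phi_s$ and $\psi_s$.
\end{lemma}

\begin{proof}
In each test, delete the letters with value $1$ and apply Lemma~\ref{lem:pairs}. Rank $1$ at $\psi_*$ means that $w$ has a factor $uBv$ with $B$ a possibly empty word in the $x$'s. Rank $2$ at $\psi_s$ forces $x_s$ to occur in $B$, since otherwise $u$ and $v$ become adjacent. So all $x$'s occur in $B$. Let $x_s$ be its first letter; then $x_{s+1}$ occurs later in $B$. After the other $x$'s are deleted from $B$, some $x_s$ is immediately followed by $x_{s+1}$, and $w(\phi_s)$ has rank $1$.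
\end{proof}

The block $B$ cannot contain all $x$'s with each $x_{s+1}$ before $x_s$, but it can do so if one letter $x_i$ is left out. Write $\bar z=z^N$, so that $\bar z$ takes idempotent values, and let
\[
B_i=\bar x_{i-1}\bar x_{i-2}\cdots\bar x_{i+1}\qquad(i\in\mathbb Z_k),
\]
which contains all $\bar x_s$ except $\bar x_i$, in cyclically descending order. The factor $\bar uB_i\bar v$ is harmless at every test except $\psi_i$ and $\psi_*$. To control it at an arbitrary tuple, we surround it by a word $R$ in which the adjacent pairs of $\bar uB_i\bar v$, and those that arise from it by deleting letters, already occur, with $\bar u\bar v$ as the one exception. Then either $R$ collapses to rank $1$ and absorbs everything, or $B_i$ creates no new forbidden pair. Let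
\[
G_v=\prod_{p,q}\bar x_p\bar v\bar x_q\bar v,\qquad
G_u=\prod_{p,q}\bar x_p\bar u\bar x_q\bar u\cdot\prod_{q\ne p,\,p+1}\bar x_p\bar x_q\bar u,
\]
\[
R=\bar v\,G_v\,\bar u\,G_u,\qquad W_i=(RB_i)^NR,
\]
where $p,q$ range over $\mathbb Z_k$ and the factors are taken in any fixed order. The word $R$ begins with $\bar v$ and ends with $\bar u$, and no $\bar v$ comes after a $\bar u$ in it.

\subsection{The words $W_i$ agree}

\begin{proposition}\label{prop:T3}
For every tuple $a$ over $T_3$, either all $W_i(a)$ coincide, or there is $t$ with $W_i(a)=R(a)\ne W_t(a)$ for all $i\ne t$. In the latter case $a(x_t)\ne a(z)$ for every variable $z\ne x_t$, and $a(u)\ne a(v)$. Moreover, if $R(a)$ has rank $2$ and $\bar x_s(a)\ne1$ for some $s\ne i$, then $W_i(a)=R(a)$.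
\end{proposition}

\begin{proof}
Fix $a$ and write words for their values. If $R$ has rank $1$, then $W_i=R$, as $W_i$ ends with the constant map $R$. If $R$ has rank $3$, then every $\bar z$ is an idempotent permutation, since all variables occur in $R$, and $W_i=1=R$. Let $R$ have rank $2$. Every $\bar z$ has rank at least $2$. Let $Y$ be the set of variables with $\bar z\ne1$; these $\bar z$ are idempotents of rank $2$. For a word $w$ in the barred letters let $w|_Y$ be $w$ with the letters outside $Y$ deleted. A pair of letters \emph{occurs} if it is adjacent somewhere in $R|_Y$. By Lemma~\ref{lem:pairs}, pairs that occur are allowed. If $Y$ contains no $x_s$, then all $W_i$ equal $R^{N+1}$. So let $Y$ contain some $x_s$. Then the first letter of $R|_Y$ is $\bar v$ if $v\in Y$ and is some $\bar x_b$ from $G_v$ otherwise; the last letter is $\bar u$ if $u\in Y$ and is some $\bar x_b$ from $G_u$ otherwise.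

\emph{Step 1. If all adjacent pairs of $(RB_iR)|_Y$ are allowed, then $W_i=R$.} Every adjacent pair of $(RB_i)^N|_Y$ is an adjacent pair of $(RB_iR)|_Y$, so the idempotent $e=(RB_i)^N$ has rank $2$. Points identified by $R$ are identified by $e$, and both maps have two kernel classes, so they have the same kernel. For $\omega\in\Omega$, the points $\omega e$ and $\omega$ have the same image under $e$, hence under $R$. So $W_i=eR=R$.

\emph{Step 2. If $B_i|_Y$ is nonempty, then $W_i=R$.} This is the last assertion of the proposition. Let $\bar x_f$ and $\bar x_l$ be the first and last letters of $B_i|_Y$. We show that the adjacent pairs of $(RB_iR)|_Y$ that involve $B_i$ occur.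
\begin{itemize}
\item The pair ending in $\bar x_f$ is $(\bar u,\bar x_f)$ if $u\in Y$ and $(\bar x_b,\bar x_f)$ if $u\notin Y$. Either occurs because of the factor $\bar x_b\bar u\bar x_f$ of $G_u$.
\item The pair starting with $\bar x_l$ is $(\bar x_l,\bar v)$ if $v\in Y$ and $(\bar x_l,\bar x_b)$ if $v\notin Y$. Either occurs because of the factor $\bar x_l\bar v\bar x_b$ of $G_v$.
\item A pair $(\bar x_p,\bar x_q)$ inside $B_i|_Y$ has $q\ne p$, and $q\ne p+1$ because $\bar x_{p+1}$ precedes $\bar x_p$ in $B_i$ if both are present. So $\bar x_p\bar x_q$ is a factor of $G_u$.
\end{itemize}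
Step 1 applies.

\emph{Step 3. The exceptional case.} Suppose $W_t\ne R$. By Step 2, $x_t$ is the only $x$ in $Y$, and $W_i=R$ for $i\ne t$ because $B_i$ contains $\bar x_t$. Since $\bar x_t\ne1=\bar x_j$, we have $a(x_t)\ne a(x_j)$ for $j\ne t$. Now $(RB_tR)|_Y=(RR)|_Y$, so by Step 1 the pair formed by the last and the first letter of $R|_Y$ is forbidden. This pair is one of $(\bar u,\bar v)$, $(\bar u,\bar x_t)$, $(\bar x_t,\bar v)$, $(\bar x_t,\bar x_t)$. The last is allowed; $(\bar u,\bar x_t)$ occurs if $u\in Y$, and $(\bar x_t,\bar v)$ occurs if $v\in Y$. Hence $u,v\in Y$, the pair $(\bar u,\bar v)$ is forbidden, and $(\bar x_t,\bar v)$, $(\bar u,\bar x_t)$, $(\bar v,\bar v)$ are allowed. Comparing each of them with $(\bar u,\bar v)$ gives $\bar x_t\ne\bar u$, $\bar x_t\ne\bar v$ and $\bar v\ne\bar u$. So $a(x_t),a(u),a(v)$ are distinct.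
\end{proof}

\begin{theorem}\label{thm:T3}
The monoid $T_3$ is not finitely related.
\end{theorem}

\begin{proof}
Let $f$ be the majority operation of Lemma~\ref{lem:majority}; by Proposition~\ref{prop:T3} its minors are terms. We compute its rank at the tests, where all entries are idempotent and so $\bar z=z$.

At $\phi_s$ the only forbidden pair is $(x_s,x_{s+1})$, and the letters $u,v$ are not deleted. Between consecutive letters from $\{u,v\}$ the word $R$ has at most two $x$'s, and if it has two, $x_px_q$, then $q\ne p+1$. So $R(\phi_s)$ has rank $2$. Two $x$'s have values different from $1$, so $W_i(\phi_s)=R(\phi_s)$ for all $i$ by the last assertion of Proposition~\ref{prop:T3}.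

At $\psi_s$ the only forbidden pair is $(u,v)$, and no $v$ follows a $u$ in $R$. So $R(\psi_s)$ has rank $2$, and $W_i(\psi_s)=R(\psi_s)$ for $i\ne s$. (The index $s$ is exceptional: $B_s(\psi_s)=1$, so $u$ and $v$ become adjacent in $W_s$.)

At $\psi_*$ all $B_i$ have value $1$, so in every $W_i$ the last $u$ of one $R$ is adjacent to the first $v$ of the next, and $W_i(\psi_*)$ has rank $1$.

Thus $f$ has rank $2$ at all $\phi_s,\psi_s$ and rank $1$ at $\psi_*$, and it is not a term operation by Lemma~\ref{lem:T3noword}. Its arity $k+2$ is unbounded, so Lemma~\ref{lem:criterion}(a) applies.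
\end{proof}

\section{The monoids $T_n$ for $n\ge4$}\label{sec:Tn}

Lemma~\ref{lem:pairs} holds because on three points the image of a nonconstant product of idempotents of rank $2$ is determined by the last factor. On four points this fails: $(1\to2)(3\to4)$ and $(2\to1)(3\to4)$ have images $\{2,4\}$ and $\{1,4\}$. Adjacent pairs no longer control the rank, and we replace the explicit word $R$ by a word $G$ that has least rank among \emph{all} words passing the tests. We also add one variable for each permutation of $n-1$ points. At a given tuple these variables either leave enough room to repair the defect of $W_i$, or they force the tuple to resemble one of the tests very closely.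

\subsection{Tests and tokens}

Let $m=n-1\ge3$, $M=\{1,\dots,m\}$, $\Omega=M\cup\{\infty\}$ and $N=n!$, and view $T_n$ as the monoid of all maps $\Omega\to\Omega$. Permutations of $M$ are extended by fixing $\infty$. We use four idempotents, all fixing $\infty$:
\[
\begin{array}{ll}
c\colon 2\mapsto1,\ \text{all other points fixed}; & e\colon 2\mapsto2,\ M\setminus\{2\}\to\{\infty\};\\[2pt]
\gamma\colon 2\mapsto\infty,\ \text{all other points fixed}; & \delta\colon 1\mapsto2,\ \text{all other points fixed}.
\end{array}
\]
Let $k\ge4$. The set $Z$ of variables consists of $x_s$ $(s\in\mathbb Z_k)$ and the auxiliary variables $u$, $v$ and $y_\pi$ $(\pi\in\operatorname{Sym}(M))$. All tests send $y_\pi\mapsto\pi$, $u\mapsto\gamma$, $v\mapsto\delta$. The test $\chi_s$ sends $x_s\mapsto c$, $x_{s+1}\mapsto e$ and the other $x$'s to $1$; the test $\chi_*$ sends all $x$'s to $1$.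

In each test we follow the point $2$. For a word $w$ let $p_s(w)=2\,w(\chi_s)$ and $p_*(w)=2\,w(\chi_*)$, all equal to $2$ for the empty word. The $p_s(w)$, $s\in\mathbb Z_k$, are the \emph{tokens}. The word $w$ is \emph{legal} if no token is $\infty$. All test values fix $\infty$, so prefixes of legal words are legal. Let $\mathcal L$ be the set of words with all tokens equal to $2$. It is closed under concatenation and contains $v$. For $w$ legal or empty the definitions give the following rules.
\begin{enumerate}
\item[(R1)] $wx_t$ is legal if and only if $p_{t-1}(w)=2$. Then $p_t$ changes to $p_t(w)c$, and the other tokens do not change. (The letter $x_t$ acts as $e$ in $\chi_{t-1}$, as $c$ in $\chi_t$, and as $1$ in the other tests.)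
\item[(R2)] $wy_\pi$ and $wv$ are legal, and $\pi$, respectively $\delta$, acts on all tokens.
\item[(R3)] $wu$ is legal if and only if no token is $2$, and then no token changes.
\item[(R4)] For $q\in M$ there is a product of words $y_\pi vy_{\pi^{-1}}$ that moves all tokens to $q$. In particular, every legal word is a prefix of a word in $\mathcal L$.
\end{enumerate}
For (R4), note that $\pi\delta\pi^{-1}$ maps $1\pi^{-1}$ to $2\pi^{-1}$ and fixes the other points. For each $q'\ne q$ choose $\pi$ with $q'\pi=1$ and $q\pi=2$; the product of these maps sends $M$ to $q$.

\begin{lemma}\label{lem:star}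
If $w\in\mathcal L$, then $p_*(w)=2$.
\end{lemma}

\begin{proof}
We show by induction that for every legal or empty $w$ some token equals $p_*(w)$. Auxiliary letters act by the same map in all tests, so they preserve this. Let $wx_t$ be legal and $p_s(w)=p_*(w)$. The letter $x_t$ does not change $p_*$. It does not change $p_s$ unless $s=t$ and $p_t(w)=2$. In that case $p_*(w)=2=p_{t-1}(w)=p_{t-1}(wx_t)$ by (R1), so the token $p_{t-1}$ takes over.
\end{proof}

So an operation $f$ with $2f(\chi_s)=2$ for all $s$ and $2f(\chi_*)=\infty$ is not a term operation. To send $2$ to $\infty$ at $\chi_*$ with the letter $u$, a word would first move every token off $2$ by reading all the $x$'s, and (R1) asks for $x_t$ before $x_{t-1}$ for every $t$. Again this can be done for all tokens but one.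

\subsection{The words}

\begin{lemma}\label{lem:minrank}
Let $\mathcal W$ be a nonempty set of words over $Z$ that is closed under concatenation. There is a word in $\mathcal W$ whose value at every $a\in T_n^Z$ is an idempotent of rank $\min\{\operatorname{rank}w(a):w\in\mathcal W\}$.
\end{lemma}

\begin{proof}
For each of the finitely many $a$ choose $w_a\in\mathcal W$ attaining the minimum at $a$, and take the $N$th power of the product of all $w_a$. It lies in $\mathcal W$, its values are idempotent by Lemma~\ref{lem:power}, and its rank at $a$ is at most that of $w_a(a)$.
\end{proof}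

At an arbitrary tuple the $y_\pi$ need not be permutations and $u,v,x_s$ need not be idempotents. We repair both defects. Let $P$ be the word of Lemma~\ref{lem:minrank} for the set of all words in the letters $y_\pi$, and put
\[
\hat y_\pi=Py_\pi P,\qquad \hat z=(PzP)^N\quad\text{for }z\in\{u,v\}\cup\{x_s:s\in\mathbb Z_k\}.
\]
In the tests $P$ is an idempotent permutation, so $P=1$, and the values of $u,v,x_s$ are idempotent. Hence each hatted letter has the same test values as the letter itself, and (R1)--(R4) hold for hatted letters. A \emph{hat word} is a product of hatted letters. Let $\widehat{\mathcal L}$ be the set of hat words in $\mathcal L$, and let $G\in\widehat{\mathcal L}$ be the word of Lemma~\ref{lem:minrank} for $\widehat{\mathcal L}$. For $i\in\mathbb Z_k$ define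
\[
B_i=\hat x_{i-1}\hat x_{i-2}\cdots\hat x_{i+1},\qquad S_i=G\,B_i\,\hat u\,\hat v\,G,\qquad W_i=S_i^{\,N},
\]
where $B_i$ omits only $\hat x_i$. The word $B_i$ is legal: when $\hat x_t$ is read, $\hat x_{t-1}$ has not been read, so $p_{t-1}=2$. After $B_i$ we have $p_i=2$ and $p_t=1$ for $t\ne i$. Thus $B_i\hat u\hat v$ returns every token but $p_i$ to $2$, and $p_i$ is sent to $\infty$ by $\hat u$.

\begin{proposition}\label{prop:Tn}
For every $a\in T_n^Z$, either all $W_i(a)$ coincide, or there is $t$ with $W_i(a)=G(a)\ne W_t(a)$ for all $i\ne t$. In the latter case $a(x_t)\ne a(z)$ for all $z\in Z\setminus\{x_t\}$, and the values of $a$ at the auxiliary variables are pairwise distinct.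
\end{proposition}

\begin{theorem}\label{thm:Tn}
For $n\ge4$ the monoid $T_n$ is not finitely related.
\end{theorem}

\begin{proof}
Let $f$ be the majority operation of Lemma~\ref{lem:majority}; by Proposition~\ref{prop:Tn} its minors are terms. At $\chi_s$, for $i\ne s$, the point $2$ travels through $S_i$ as
\[
2\xrightarrow{\ G\ }2\xrightarrow{\ B_i\ }1\xrightarrow{\ \gamma\ }1\xrightarrow{\ \delta\ }2\xrightarrow{\ G\ }2 .
\]
So $2W_i(\chi_s)=2$ for all $i\ne s$, and $2f(\chi_s)=2$. At $\chi_*$, for every $i$, we have $2G=2$ by Lemma~\ref{lem:star}, $B_i=1$ and $2\gamma=\infty$; so $2f(\chi_*)=\infty$. A word inducing $f$ would lie in $\mathcal L$ and have $p_*=\infty$, contrary to Lemma~\ref{lem:star}. The arity $m!+2+k$ is unbounded, so Lemma~\ref{lem:criterion}(a) applies.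
\end{proof}

Together with Corollary~\ref{cor:T2} and Theorem~\ref{thm:T3}, this proves Theorem~\ref{thm:T}, once Proposition~\ref{prop:Tn} is established.

\subsection{Large permutation groups}

A group acting on a set is \emph{$2$-transitive} if it can map any ordered pair of distinct points to any other. Equivalently, it is transitive and a point stabilizer is transitive on the remaining points. For a transitive group $H$ on $d$ points, $|H|=d\,|H_\alpha|$ for each stabilizer $H_\alpha$.

\begin{lemma}\label{lem:groups}
Let $m\ge3$, $|\Delta|\le m+1$, and let $H\le\operatorname{Sym}(\Delta)$ have a symmetric group of degree $m$ as a homomorphic image. Then either $H$ is $2$-transitive on $\Delta$, or $\Delta=\Delta'\cup\{\omega\}$ where $H$ fixes $\omega$, $|\Delta'|=m$, and $H$ acts on $\Delta'$ as $\operatorname{Sym}(\Delta')$.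
\end{lemma}

\begin{proof}
Let $d=|\Delta|$. The order of $H$ is divisible by $m!$, so $d\ge m$, and $H=\operatorname{Sym}(\Delta)$ if $d=m$. Let $d=m+1\ge4$, so $|H|\ge(d-1)!$. If $H$ fixes a point $\omega$, it embeds in the symmetric group on the other $d-1$ points and is all of it by order. Assume that $H$ has no fixed point. We use that a group on $b$ points which leaves invariant a set of $l$ points, $2\le l\le b-2$, has order at most $l!\,(b-l)!=b!/\binom bl\le b!/\binom b2=2(b-2)!$.

If $H$ were intransitive, an orbit and its complement would both have at least two points, and $|H|\le2(d-2)!<(d-1)!$. So $H$ is transitive. Suppose that $H_\alpha$ is not transitive on $\Delta\setminus\{\alpha\}$. If all its orbits there have at least two points, then $d-1\ge4$ and $|H|\le d\cdot2(d-3)!<(d-1)!$, because $2d<(d-1)(d-2)$ for $d\ge5$. So $H_\alpha$ fixes $l\ge2$ points. If $l\ge3$, then $|H|\le d\,(d-3)!<(d-1)!$, because $d<(d-1)(d-2)$ for $d\ge4$. Let $l=2$. All stabilizers have the same order, so $H_\alpha$ fixes $\beta$ if and only if $H_\alpha=H_\beta$. This is an $H$-invariant equivalence relation whose classes have two points. So $d$ is even, and $H$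 permutes $d/2$ pairs, whence $|H|\le2^{d/2}(d/2)!$. For $d=6$ this reads $48<120=(d-1)!$, and passing from $d$ to $d+2$ multiplies the bound by $d+2$ and $(d-1)!$ by $d(d+1)$; so $d\ge6$ is impossible. For $d=4$ we get $|H|\le8$ with $|H|$ divisible by $3!$, so $|H|=6$, which is not divisible by $d=4$, contrary to transitivity. Hence $H_\alpha$ is transitive on $\Delta\setminus\{\alpha\}$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:Tn}}

Fix $a\in T_n^Z$ and write words for their values at $a$; tokens and legality still refer to the tests. Let $\Delta$ be the image of $P$. Since $P$ is idempotent, every hat word satisfies $Pw=w=wP$, so it maps $\Delta$ into $\Delta$ and is determined by this restriction. The maps $\hat u,\hat v,\hat x_s$ are idempotent. Let $A\subseteq\Delta$ be the image of $G$ and $r=|A|$; the idempotent $G$ fixes $A$ pointwise.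

\medskip\noindent\textbf{Step 1: consequences of minimal rank.}
\begin{enumerate}
\item[(G1)] \emph{If $w\in\widehat{\mathcal L}$, then $wG$ permutes $A$.} The word $GwG\in\widehat{\mathcal L}$ has rank at least $r$, and its image is $AwG\subseteq A$.
\item[(G2)] \emph{A legal hat word $w$ is injective on $A$.} By (R4), $ww'\in\widehat{\mathcal L}$ for some $w'$, and $ww'G$ is injective on $A$ by (G1).
\item[(G3)] \emph{If $S_i$ permutes $A$, then $W_i=G$. This happens if some $w\in\widehat{\mathcal L}$ acts on $A$ like $B_i\hat u\hat v$.} Let $s=S_i|_A$, a map $A\to A$. Then $S_i=Gs$, and $S_i^{\,N}=Gs^N$ since $G$ fixes $A$. If $s$ is a permutation, $s^N=1$. If $w$ is as stated, $s=(wG)|_A$ is a permutation by (G1).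
\end{enumerate}
By (G3), the task is to imitate the illegal word $B_i\hat u\hat v$ on $A$ by a word in $\widehat{\mathcal L}$. If $r=1$, then $S_i$ permutes $A$ and all $W_i$ equal $G$. Let $r\ge2$, and let
\[
\mathcal B=\{Aw: w\text{ a legal hat word or the empty word}\}.
\]
By (G2) all members of $\mathcal B$ have $r$ points.

\medskip\noindent\textbf{Step 2: the group of the $\hat y_\pi$.}
The word $\hat y_\pi=Py_\pi P$ is a word in the $y$'s, so its rank is at least $|\Delta|$ by the choice of $P$, and its image is $\Delta\hat y_\pi\subseteq\Delta$. Hence $\hat y_\pi$ permutes $\Delta$. Let $H\le\operatorname{Sym}(\Delta)$ be the group generated by these permutations. A word $w$ in the $\hat y$'s has a value $w|_\Delta\in H$ and a common value $\varphi(w)\in\operatorname{Sym}(M)$ in all tests. The set $\mathcal D$ of pairs $(w|_\Delta,\varphi(w))$ is a nonempty subset of the finite group $H\times\operatorname{Sym}(M)$ closed under products, hence a subgroup, and both projections are onto. By (R2), $\mathcal B$ is closed under $H$ and under $\hat v$. Let $K=\{\varphi:(1,\varphi)\in\mathcal D\}$; its elements move tokens without moving points of $\Delta$.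 Conjugating $(1,\varphi)$ by $(h,\pi)\in\mathcal D$ gives $(1,\pi^{-1}\varphi\pi)$, and every $\pi$ occurs, so $K$ is normal in $\operatorname{Sym}(M)$.

\medskip\noindent\textbf{Step 3: two cases in which tokens move for free.}
\emph{Suppose $K\ne1$.} For $m\ge3$ the nontrivial normal subgroups of $\operatorname{Sym}(M)$ are $\operatorname{Sym}(M)$, the alternating group, and for $m=4$ the Klein group $\{1,(12)(34),(13)(24),(14)(23)\}$. So $K$ contains the $3$-cycle $1\mapsto3\mapsto2\mapsto1$ or the element $(13)(24)$; call it $\kappa$, and note $1\kappa\ne2\ne2\kappa$. Let $w_1,w_2$ be words in the $\hat y$'s that act trivially on $\Delta$ and have test values $\kappa,\kappa^{-1}$. After $B_iw_1$ the tokens lie in $\{1\kappa,2\kappa\}$, so $\hat u$ is legal; $w_2$ returns them to $\{1,2\}$, and $\hat v$ sends them to $2$. Thus $B_iw_1\hat uw_2\hat v\in\widehat{\mathcal L}$. It acts on $\Delta$ like $B_i\hat u\hat v$, so $W_i=G$ for all $i$ by (G3).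

\emph{Suppose $\hat v$ fixes every point of every member of $\mathcal B$.} Let $w_1,w_2$ be words in the $\hat y$'s for a pair $(h,\pi)\in\mathcal D$ and for its inverse. For $B\in\mathcal B$ we have $Bh\in\mathcal B$, so $w_1\hat vw_2$ is the identity on $B$, while it acts on tokens as $\pi\delta\pi^{-1}$. As in (R4), for $q\in M$ a product $d_q$ of such words moves all tokens to $q$ and is the identity on each member of $\mathcal B$. The word
\[
d_2\hat x_{i-1}\,d_2\hat x_{i-2}\cdots d_2\hat x_{i+1}\,d_1\hat u\hat v
\]
lies in $\widehat{\mathcal L}$: each $\hat x$ is read with all tokens at $2$, and $\hat u$ with all tokens at $1$. The image of $A$ under each prefix lies in $\mathcal B$, so the factors $d_q$ have no effect, and the word acts on $A$ like $B_i\hat u\hat v$. Again $W_i=G$ for all $i$.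

From now on $K=1$, and $b\hat v=b'\ne b$ for some $b\in B\in\mathcal B$.

\medskip\noindent\textbf{Step 4: $A$ has two points, one of them fixed by all hat words.}
Since $K=1$, the first component of a pair in $\mathcal D$ determines the second, so $\mathcal D$ is the graph of a surjective homomorphism $\Phi\colon H\to\operatorname{Sym}(M)$. As $|\Delta|\le m+1$, Lemma~\ref{lem:groups} applies. In its first alternative put $\Delta'=\Delta$. In both alternatives $H$ is $2$-transitive on $\Delta'$.

By idempotency $b'\hat v=b'=b\hat v$. If $w$ is legal or empty, then $w\hat v$ is legal and injective on $A$, so $\hat v$ is injective on $Aw$. Hence no member of $\mathcal B$ contains both $b$ and $b'$. We claim $b,b'\in\Delta'$. Otherwise $\{b,b'\}=\{\omega,g_0\}$ with $g_0\in\Delta'$. A member of $\mathcal B$ containing $\omega$ would also contain some $g\in\Delta'$, as $r\ge2$, and an element of $H$ taking $g$ to $g_0$ would move it onto a member containing $b$ and $b'$. So no member contains $\omega$. But $b\in B$ and $b'\in B\hat v\in\mathcal B$, and one of them is $\omega$: a contradiction. So $b,b'\in\Delta'$, and by $2$-transitivity no member of $\mathcal B$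 contains two points of $\Delta'$. Since $r\ge2$, we are in the second alternative: $\Delta=\Delta'\cup\{\omega\}$, $|\Delta'|=m$, $H$ fixes $\omega$ and acts as $\operatorname{Sym}(\Delta')$, $r=2$, and every member of $\mathcal B$ has the form $\{g,\omega\}$ with $g\in\Delta'$.

The $\hat y_\pi$ fix $\omega$. Let $z$ be one of $\hat u,\hat v,\hat x_t$. It is legal after some legal or empty word: $\hat v$ and $\hat x_t$ at the start, and $\hat u$ after $\hat y_\pi$ with $2\pi\ne2$. So $\{g,\omega\}z\in\mathcal B$ for some $g$, and this set contains $\omega$. If $\omega z\ne\omega$, then $gz=\omega$, and $\omega z=gzz=gz=\omega$, a contradiction. So all hat words fix $\omega$.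

Write $A=\{\zeta,\omega\}$ and $g(w)=\zeta w$. A hat word acts on $A$ through $g(w)$ alone, and $g(w)\in\Delta'$ if $w$ is legal, by (G2). The point $\omega$ plays the part of $\infty$, and $g(w)$ is a candidate for a token.

\medskip\noindent\textbf{Step 5: comparing $g(w)$ with the tokens.}
Let $U$ be the set of pairs $(q,g)\in M\times\Delta'$ for which some legal hat word $w$ has all tokens equal to $q$ and $g(w)=g$. The word $G$ shows $(2,\zeta)\in U$. By (R2), $U$ is invariant under $\mathcal D$ acting by $(q,g)\mapsto(q\pi,gh)$ for $(h,\pi)\in\mathcal D$. By (R1)--(R3), for $(q,g)\in U$: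
\begin{enumerate}
\item[(U1)] $g\hat v\in\Delta'$ and $(q\delta,g\hat v)\in U$;
\item[(U2)] if $q=2$, then $g\hat x_t\in\Delta'$ for all $t$;
\item[(U3)] if $q\ne2$, then $g\hat u\in\Delta'$ and $(q,g\hat u)\in U$.
\end{enumerate}
If $U=M\times\Delta'$, then all hatted letters map $\Delta'$ into $\Delta'$, and $G$ maps $\Delta'$ into $\Delta'\cap A=\{\zeta\}$. So $S_i$ is the identity on $A$, and $W_i=G$ for all $i$.

Let $U\ne M\times\Delta'$. Then $\mathcal D$ is not transitive on $M\times\Delta'$. Let $J=\{h\in H:2\Phi(h)=2\}$, a subgroup of index $m$. If $J$ were transitive on $\Delta'$, then $\mathcal D$ would be transitive on $M\times\Delta'$: adjust the first coordinate to $2$, then the second by $J$. So $J$ has an orbit of size $l$, $1\le l\le m-1$, and lies in its setwise stabilizer, which has index $\binom ml\ge m$ in $H\cong\operatorname{Sym}(\Delta')$. Comparing indices, $J$ equals this stabilizer and $\binom ml=m$. For $2\le l\le m-2$ we have $m\ge4$ and $\binom ml\ge\binom m2>m$. So $l\in\{1,m-1\}$, and $J$ is the stabilizer of a point $b_2\in\Delta'$. Now $2\Phi(h)=2\Phi(h')$ if and only if $h(h')^{-1}\in J$, if and only if $b_2h=b_2h'$. Therefore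 $2\Phi(h)\mapsto b_2h$ is a bijection $M\to\Delta'$ that carries the action of $\Phi(h)$ to the action of $h$. We rename the points of $\Delta'$ along this bijection and regard hat words as maps on $M\cup\{\omega\}$. Then $\hat y_\pi$ acts on $M$ as $\pi$, and $\mathcal D$ has two orbits on $M\times M$, the diagonal and its complement. The set $U$ is one of them.

\emph{Suppose $U=\{(q,g):q\ne g\}$.} Given $g\in M$, choose $q\in\{1,2\}\setminus\{g\}$; then $q\delta=2$, and (U1) gives $g\hat v\in M\setminus\{2\}$. Since $m\ge3$, there is $q\notin\{2,g\}$, and (U3) gives $g\hat u\in M$. Also $\zeta B_i\in M$, as $B_i$ is legal. So $g_i=\zeta B_i\hat u\hat v$ lies in $M\setminus\{2\}$, and $(2,g_i)\in U$. This means that some $w\in\widehat{\mathcal L}$ has $\zeta w=g_i$. It acts on $A$ like $B_i\hat u\hat v$, so $W_i=G$ for all $i$.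

\medskip\noindent\textbf{Step 6: $U$ is the diagonal.}
Now $\zeta=2$. By (U1), $q\hat v=q\delta$ for $q\in M$, and by (U3), $q\hat u=q$ for $q\in M\setminus\{2\}$. So the auxiliary letters act on $M$ as in the tests, except possibly for $2\hat u$. Let $Q(w)=\{p_s(w):s\in\mathbb Z_k\}$.
\begin{enumerate}
\item[(T)] \emph{For every legal hat word $w$ we have $g(w)\in Q(w)$.}
\end{enumerate}
Take a counterexample with $|Q(w)|$ minimal. If $Q(w)=\{q\}$, then $(q,g(w))\in U$ is off the diagonal. Otherwise choose $\pi$ mapping two elements of $Q(w)$ to $1$ and $2$, and let $w'=w\hat y_\pi\hat v$. Then $Q(w')=Q(w)\pi\setminus\{1\}$. Since $g(w)\pi\notin Q(w)\pi\supseteq\{1,2\}$, the map $\delta$ fixes $g(w)\pi$, so $g(w')=g(w)\pi\notin Q(w')$, contrary to minimality. This proves (T).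

By (T) for $w=\hat x_s$ we have $2\hat x_s\in\{1,2\}$. Let $\Theta=\{s:2\hat x_s=1\}$. If $\Theta=\emptyset$, all $B_i$ fix $A=\{2,\omega\}$ pointwise, so $S_i=G\hat u\hat vG$ for all $i$, and the $W_i$ coincide.

Let $t\in\Theta$. We show that $a$ behaves like $\chi_t$ on the points $1$ and $2$: the letter $\hat x_t$ is the only one that moves $2$, and all letters other than $\hat x_{t+1}$ fix $1$. Fix $s\notin\{t,t+1\}$ and let $\tau$ be the transposition $(1\,3)$. We read words in $\hat x_t,\hat x_s,\hat y_\tau,\hat v$ and record the state as $[p_t,p_s\mid g]$. All other tokens stay at $2$, and there are such tokens since $k\ge3$. Among them is $p_{s-1}$, as $s-1\notin\{s,t\}$, so $\hat x_s$ is always legal; $\hat x_t$ is legal whenever $p_s=2$. A state in which $g$ is none of $p_t,p_s,2$ contradicts (T). We start with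
\[
[2,2\mid2]\xrightarrow{\hat x_t}[1,2\mid1]\xrightarrow{\hat y_\tau}[3,2\mid3]\xrightarrow{\hat x_s}[3,1\mid\lambda],\qquad\lambda=3\hat x_s\in\{1,2,3\}.
\]
Recall that a point moved by an idempotent is not in its image.

\emph{We have $s\notin\Theta$.} Suppose $2\hat x_s=1$. Then $2$ is not in the image of $\hat x_s$, so $\lambda\in\{1,3\}$, and we continue by
\[
\begin{array}{ll}
\lambda=1: & [3,1\mid1]\xrightarrow{\hat y_\tau}[1,3\mid3]\xrightarrow{\hat v}[2,3\mid3]\xrightarrow{\hat x_s}[2,3\mid1],\\[4pt]
\lambda=3: & [3,1\mid3]\xrightarrow{\hat y_\tau}[1,3\mid1]\xrightarrow{\hat v}[2,3\mid2]\xrightarrow{\hat x_s}[2,3\mid1].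
\end{array}
\]
The final state contradicts (T). So $\Theta\subseteq\{t,t+1\}$. If $t+1\in\Theta$, the same argument gives $t\in\Theta\subseteq\{t+1,t+2\}$, which is impossible for $k\ge3$. Hence $\Theta=\{t\}$.

\emph{We have $1\hat x_s=1$.} The word $\hat x_t\hat x_s$ leads to $[1,1\mid1\hat x_s]$, so $1\hat x_s\in\{1,2\}$ by (T). Suppose $1\hat x_s=2$. Then $1$ is not in the image of $\hat x_s$, so $\lambda\in\{2,3\}$. The state $[3,1\mid2]$ is reached directly if $\lambda=2$, and if $\lambda=3$ by
\[
[3,1\mid3]\xrightarrow{\hat y_\tau}[1,3\mid1]\xrightarrow{\hat x_s}[1,3\mid2]\xrightarrow{\hat y_\tau}[3,1\mid2].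
\]
From there, $[3,1\mid2]\xrightarrow{\hat v}[3,2\mid2]\xrightarrow{\hat x_t}[3,2\mid1]$ contradicts (T).

Let $i\ne t$. In $B_i$ the letters before $\hat x_t$ fix $2$, and $\hat x_t$ maps $2$ to $1$. The letter $\hat x_{t+1}$ is absent or stands before $\hat x_t$, so the letters after $\hat x_t$ fix $1$. Then $1\hat u=1$ and $1\hat v=2$. So $S_i$ is the identity on $A$, and $W_i=G$. For $i=t$ we have $2B_t=2$, and if $2\hat u\in\{1,2\}$, then $2\hat u\hat v=2$ and $W_t=G$ as well.

\medskip\noindent\textbf{Step 7: the exceptional case.}
It remains to consider $\Theta=\{t\}$ and $W_t\ne G$, so that $2\hat u\notin\{1,2\}$. If two variables among $u,v,x_s$ have equal values, or two among the $y_\pi$, then their hats are equal. If $a(z)=a(y_\pi)$ with $z$ among $u,v,x_s$, then $\hat z=\hat y_\pi^{\,N}$ is the identity on $\Delta$. Now $2\hat x_t=1$, while $2\hat x_j=2$ for $j\ne t$, $2\hat v=2$, and $2\hat u\notin\{1,2\}$. So $a(x_t)$ differs from $a(x_j)$, $a(v)$, $a(u)$, and $a(u)\ne a(v)$. The maps $\hat x_t$ and $\hat u$ move $2$ and $\hat v$ moves $1$, so $a(x_t),a(u),a(v)$ differ from all $a(y_\pi)$. Finally, the $a(y_\pi)$ are pairwise distinct because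 $\hat y_\pi$ acts on $M$ as $\pi$. This completes the proof of Proposition~\ref{prop:Tn}.\hfill$\square$

\medskip
The hypothesis $m\ge3$ enters through the third point of $M$: it moves the tokens off $2$ in Step 3, provides $q\notin\{2,g\}$ in Step 5, and marks a token in Step 6; it is also assumed in Lemma~\ref{lem:groups}. This is why $T_3$ was treated separately.

\section{Intermediate semigroups and larger signatures}\label{sec:more}

The operations constructed above use words only to show that minors are terms, and a few explicit tuples to show that they are not term operations. So they also serve for smaller semigroups containing these tuples, and for larger clones that the tuples still exclude. A clone $\mathcal C$ on a finite set $A$ is the clone of term operations of the algebra $\langle A,\mathcal C\rangle$, so Lemma~\ref{lem:criterion}(a) applies to it. Constants are treated as constant operations of positive arity.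

\begin{corollary}\label{cor:Iclones}
Let $n\ge2$, and let $0$ and $1$ denote the empty map and the identity map. No clone $\mathcal C$ with
\[
\operatorname{Clo}(I_n;\cdot)\subseteq\mathcal C\subseteq\operatorname{Clo}(I_n;\cdot,{}^{-1},0,1)
\]
is determined by finitely many relations.
\end{corollary}

\begin{proof}
Let $f$ be the operation in the proof of Theorem~\ref{thm:In} for $S=I_n$. Its minors lie in $\operatorname{Clo}(I_n;\cdot)\subseteq\mathcal C$. It suffices to show that $f$ is not in the larger clone. The rules $(st)^{-1}=t^{-1}s^{-1}$, $(s^{-1})^{-1}=s$, $0^{-1}=0$, $1^{-1}=1$, $0s=s0=0$ and $1s=s1=s$ reduce every term to a nonempty word in letters $x_s,x_s^{-1}$ or to one of the two constants. A word beginning with $x_{s+1}^{\pm1}$ is undefined at the point $0\in\Omega$ for the tuple $a^s$, since $\epsilon^{-1}=\epsilon$, whereas $f(a^s)$ is defined there. The same tuple shows that $f$ is not constantly the empty map. At the tuple of empty maps the kernel has a single class $c$, the word $c$ lies in $K_{\ker a}$ and is nowhere defined, and so $f$ takes the empty map as value; hence $f$ is not the constant $1$.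
\end{proof}

Let $PT_m$ be the monoid of all partial maps on $m$ points. Sending undefined values to a new point $\infty$ identifies $PT_{n-1}$ with $\{s\in T_n:\infty s=\infty\}$.

\begin{corollary}\label{cor:PT}
Let $n\ge3$. No semigroup $S$ with $PT_{n-1}\le S\le T_n$ is finitely related, and the same holds after the constant $1$ is added to the signature. In particular, $PT_m$ is finitely related if and only if $m\le1$.
\end{corollary}

\begin{proof}
Let $f$ be the operation of Theorem~\ref{thm:T3} or Theorem~\ref{thm:Tn}. Its values are values of words, so its restriction to tuples over $S$ is an operation on $S$, and the minors of the restriction are terms. All tests have entries in $PT_{n-1}$: the maps $\alpha,\beta,\alpha'$ fix the point $3$, which we take as $\infty$ for $n=3$, and the entries of $\chi_s,\chi_*$ fix $\infty$. So the restriction is not induced by a word. With the constant $1$, every term reduces to a word or to $1$, and $f$ is not the constant $1$, because $f(\psi_*)$ has rank $1$ and $2f(\chi_*)=\infty$, respectively. For $m\ge2$ take $n=m+1$ and $S=PT_m$. The monoid $PT_1$ is the two-element semilattice of Proposition~\ref{prop:I1},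 and $PT_0$ has one element.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Research Article},
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00233-012-9455-6.pdf},
doi:10.1007/s00233-012-9455-6.

\end{thebibliography}
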